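# Conditional independence relations that require $\sqrt2$

## 1. A uniform bit with three noisy copies

Let $a=\sqrt2-1$ and $b=2-\sqrt2$, so that $a+b=1$ and $b=\sqrt2\,a$. Let $X$ be a uniform bit. Given $X$, let $F_1,F_2,F_3$ be independent bits with
$$P(F_i=X\mid X)=b,\qquad P(F_i\ne X\mid X)=a .$$
This small system is the object on which everything below turns. Look at it at the value $(F_1,F_2,F_3)=(0,1,0)$.

* Given $(F_1,F_2)=(0,1)$, both values of $X$ have weight proportional to $ab$, so $X$ is uniform. The same holds given $(F_2,F_3)=(1,0)$.
* Given $(F_1,F_3)=(0,0)$, the values $X=0$ and $X=1$ have weights proportional to $b^2$ and $a^2$, and $b^2=2a^2$. So the posterior probabilities are $\frac23$ and $\frac13$.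

The posterior of $X$ is rational in all three cases, although $P(F_1=0\mid X=0)/P(F_1=0\mid X=1)=b/a=\sqrt2$. The object is useful because this can be run backwards: from the three posteriors at a single value $(f_1,f_2,f_3)$ one recovers $\sqrt2$. Two elementary lemmas say so. For the main theorem we need them with exponent $M=2$; Section 12 uses $M=2^n$, which costs nothing extra here. All random variables in these notes take finitely many values, and "value" always means a value of positive probability.

**Lemma 1.** Let $X$ be uniform on a set $\mathcal X$ with $r$ elements, let $Y_0,\dots,Y_M$ be mutually independent given $X$, and let $(y_0,\dots,y_M)$ be a value of $(Y_0,\dots,Y_M)$. Suppose $P(x\mid y_0,y_i)=1/r$ for all $x\in\mathcal X$ and $1\le i\le M$. Then there is $\mu>0$ with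
$$P(x\mid y_1,\dots,y_M)=\mu\,P(y_1\mid x)^M>0\qquad\text{for all }x\in\mathcal X. \tag{1}$$

*Proof.* By conditional independence and Bayes' rule,
$$P(y_0\mid x)P(y_i\mid x)=P(y_0,y_i\mid x)=\frac{P(x\mid y_0,y_i)\,P(y_0,y_i)}{P(x)}=P(y_0,y_i)>0 ,$$
because $P(x)=1/r$ as well. The right side does not depend on $x$. Dividing the identity for $i$ by the identity for $1$ gives $P(y_i\mid x)=\lambda_iP(y_1\mid x)$ with $\lambda_i=P(y_0,y_i)/P(y_0,y_1)$. Hence
$$P(x\mid y_1,\dots,y_M)=\frac{P(x)\prod_{i\ge1}P(y_i\mid x)}{P(y_1,\dots,y_M)}=\frac{\lambda_1\cdots\lambda_M}{r\,P(y_1,\dots,y_M)}\,P(y_1\mid x)^M ,$$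
and $P(y_1\mid x)>0$ for every $x$ by the first display. $\square$

In the object above take $M=2$ and $Y_0=F_2$, $Y_1=F_1$, $Y_2=F_3$. The copy $F_2$ serves as a go-between: its likelihood is the inverse of that of $F_1$ and of that of $F_3$, so these two are proportional, and the posterior given both is a square.

**Lemma 2.** Let $M=2^n$ with $n\ge1$, let $K\subseteq\mathbb R$ be a field, and let $\mathcal X$ be a set with $r$ elements, $r$ a power of $2$. For each $x\in\mathcal X$ let $d_x$ be a power of $2$ and $g(x)\in K$ positive, such that
$$\sum_{x\in\mathcal X}d_x=3^m\ \text{ for some } m\ge0,\qquad d_x=c\,g(x)^M\ \text{ with } c>0\text{ independent of }x .$$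
If $2^{1/M}\notin K$, then $r=1$. (Powers of $2$ and $3$ include $1$.)

*Proof.* For $x,x'\in\mathcal X$ write $d_x/d_{x'}=2^e$ and $\rho=g(x)/g(x')$. Then $0<\rho\in K$ and $2^e=\rho^M$. Suppose $e$ is odd. Since $M$ is a power of $2$, there are integers $u,v$ with $ue+vM=1$, and
$$(\rho^u2^v)^M=2^{ue}2^{vM}=2 .$$
As $\rho^u2^v$ is a positive element of $K$, it equals $2^{1/M}$, a contradiction. (For $M=2$ this is just $\rho\,2^{(1-e)/2}=\sqrt2$.) So $e$ is always even.

Choose $x_0$ with $d_{x_0}$ minimal. Then $d_x=d_{x_0}4^{e_x}$ with integers $e_x\ge0$, and $4\equiv1\pmod3$ gives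
$$3^m=\sum_{x}d_x\equiv r\,d_{x_0}\pmod3 .$$
The right side is a power of $2$, hence not divisible by $3$. So $m=0$, and $\sum_xd_x=1$ with all $d_x\ge1$ forces $r=1$. $\square$

In the object, $3=1+2$ is a sum of two powers of $2$ whose ratio $2$ is a square only when $\sqrt2$ is available. If probabilities are confined to $\mathbb Q$, the posteriors at $(f_1,f_2,f_3)$ cannot be of the form required unless $X$ is constant. The rest of the talk makes conditional independence statements express the hypotheses of these lemmas.

## 2. Semimatroids and the field in which their probabilities lie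

**Definition (semimatroid of a system).** Let $N$ be a finite set and let $S$ be the family of all couples $(i,j\mid K)$ with $K\subseteq N$ and $i,j\in N-K$, where $i=j$ is allowed and the order of $i,j$ does not matter. For a system $\xi=(\xi_i)_{i\in N}$ of finitely-valued random variables put
$$[\![\xi]\!]=\{(i,j\mid K)\in S:\ \xi_i\text{ is conditionally independent of }\xi_j\text{ given }\xi_K\},$$
where $\xi_K=(\xi_k)_{k\in K}$ and $\xi_\emptyset$ is a constant. A relation $L\subseteq S$ is a *$p$-representable semimatroid* if $L=[\![\xi]\!]$ for some such $\xi$; then $\xi$ is a *$p$-representation* of $L$.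

We write $A\perp B\mid C$ for conditional independence. A variable independent of itself given $\xi_K$ is determined by $\xi_K$, so $(i,i\mid K)\in[\![\xi]\!]$ says that $\xi_i$ is a function of $\xi_K$. In particular $(i,i\mid\emptyset)\in[\![\xi]\!]$ says that $\xi_i$ is constant.

*Example.* Let $N=\{1,2,3\}$, let $\xi_1,\xi_2$ be independent uniform bits and $\xi_3=\xi_1+\xi_2$ mod $2$. Of the $18$ couples in $S$, exactly six belong to $[\![\xi]\!]$: $(1,2\mid\emptyset)$, $(1,3\mid\emptyset)$, $(2,3\mid\emptyset)$, and $(1,1\mid23)$, $(2,2\mid13)$, $(3,3\mid12)$. No single variable is constant or a function of one other, and given one of the three the other two determine each other without being constant.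

**Definition (rational, $K$-representable).** A $p$-representable semimatroid $L$ is *rational* if it has a $p$-representation that can be defined on a finite probability space with the uniform distribution. Equivalently, the joint distribution takes only rational values: with a common denominator $q$, use $q$ equally likely points. For a field $K\subseteq\mathbb R$, call $L$ *$K$-representable* if $L=[\![\xi]\!]$ for a finitely-valued $\xi$ all of whose joint probabilities lie in $K$. So rational means $\mathbb Q$-representable.

If the joint probabilities lie in $K$, so do all marginal and conditional probabilities.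

The problem comes from "Conditional Independences Among Four Random Variables III: Final Conclusion". It is known that every $p$-representable semimatroid on a set with $|N|\le4$ is rational. The conjecture is that every $p$-representable semimatroid is rational. It is false.

**Theorem 1.** There are a set $N$ with $|N|=48$ and a $p$-representable semimatroid $L$ on $N$ such that, for every field $K\subseteq\mathbb R$, $L$ is $K$-representable if and only if $\sqrt2\in K$. In particular $L$ is not rational.

Here are the smallest cases by hand. For $|N|=1$ the variable is constant or not, and a constant or a uniform bit represents the relation. For $|N|=2$ the couples are $(1,1\mid\emptyset)$, $(2,2\mid\emptyset)$, $(1,2\mid\emptyset)$, $(1,1\mid2)$, $(2,2\mid1)$. If some variable is constant, replace every nonconstant one by a uniform bit. If neither is constant and $\xi_1\perp\xi_2$, then neither is a function of the other, and two independent uniform bits give the same relation. If neither is constant and they are dependent, only the two functional dependences remain to be decided. If both hold, take $\xi_1=\xi_2$ a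 uniform bit; if exactly one holds, take a uniform variable on four points and its first binary digit; if neither holds, take two bits with $P(00)=P(11)=\frac38$ and $P(01)=P(10)=\frac18$. So every case is rational.

A natural way to try to prove the conjecture is to perturb the given probabilities to rational ones. For a single statement $\xi_1\perp\xi_2$ this works: the joint table is $p(a,b)=u(a)v(b)$, and one replaces $u,v$ by nearby rational distributions. In general the statements in $L$ are simultaneous equations $p(a,b,k)\,p(k)=p(a,k)\,p(b,k)$, and a system of polynomial equations over $\mathbb Q$ with a real solution need not have a rational one, as $t^2=2$ shows. The perturbation argument gives no way to exclude this, and Lemma 2 suggests how to produce it.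

## 3. Statements about tuples are determined by the semimatroid

This section says which statements we may use as constraints. Recall that conditional mutual information $I(A;B\mid C)$ is nonnegative and vanishes exactly when $A\perp B\mid C$; that $I(A;A\mid C)=0$ exactly when $A$ is a function of $C$ (almost surely); and that the chain rule $I((A,A');B\mid C)=I(A;B\mid C)+I(A';B\mid C,A)$ holds.

Let $A=\{a_1,a_2,\dots\}$, $B=\{b_1,b_2,\dots\}$ and $C$ be subsets of $N$, possibly overlapping. Using the chain rule in the first and then in the second argument,
$$I(\xi_A;\xi_B\mid\xi_C)=\sum_{i,j}I\bigl(\xi_{a_i};\xi_{b_j}\,\big|\,\xi_{C\cup\{a_1,\dots,a_{i-1},b_1,\dots,b_{j-1}\}}\bigr). \tag{2}$$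
All terms are $\ge0$, so the left side is $0$ if and only if every term is. A term whose $a_i$ or $b_j$ lies in its conditioning set is $0$ automatically. Every other term is indexed by a couple of $S$, with $a_i=b_j$ allowed. Hence whether $\xi_A\perp\xi_B\mid\xi_C$ holds can be read off from $[\![\xi]\!]$. The same is true of "$\xi_A$ is a function of $\xi_C$" (take $B=A$), and of mutual independence of $A_1,A_2,A_3,\dots$ given $C$, which is the conjunction of $A_2\perp A_1\mid C$, $A_3\perp(A_1,A_2)\mid C$, and so on. For example, $\xi_1\perp(\xi_2,\xi_3)$ holds if and only if $(1,2\mid\emptyset)$ and $(1,3\mid2)$ lie in $[\![\xi]\!]$.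

Consequently, if $[\![\xi]\!]=[\![\eta]\!]$, then $\xi$ and $\eta$ satisfy the same tuple statements. We call all of these CI statements. From now on "variables" may be tuples, and "$A$ is a function of $B$ given $V$" means that $A$ is a function of $(B,V)$.

## 4. Conditional independence cannot single out a value

Suppose for the moment that CI statements can force "uniform on a set whose size is a power of $2$" and likewise for powers of $3$ (Section 6 does this). Then the direct transcription of Section 1 asks: $X$ is uniform on a power of $2$ many points; $F_1,F_2,F_3$ are mutually independent given $X$; $X\perp(F_1,F_2)$ and $X\perp(F_2,F_3)$; and there is $T$ such that, given $(F_1,F_3)$, $T$ is uniform on a power of $3$ many points and determines $X$, while given $(F_1,F_3,X)$ it is uniform on a power of $2$ many points. The last part makes $P(x\mid f_1,f_3)=d_x/3^m$ with $d_x$ a power of $2$.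

These requirements force $X$ to be constant over every field, even over $\mathbb R$. Indeed $X\perp F_1$ and $X\perp F_3$, so
$$P(x\mid f_1,f_3)=\frac{P(x)P(f_1\mid x)P(f_3\mid x)}{P(f_1,f_3)}=\frac{P(x)P(f_1)P(f_3)}{P(f_1,f_3)} ,$$
which is proportional to $P(x)=1/r$, hence equal to $1/r$. Then $3^m=r\,d_x$ is a power of $2$, so $r=1$.

The point of failure is clear. In the object, $X$ is uniform given $(f_1,f_2)$ only when $f_1\neq f_2$, and its posterior given $(f_1,f_3)$ is $\frac23,\frac13$ only when $f_1=f_3$. A CI statement speaks about all values at once, whereas we want to impose our requirements at one value $f$ of $F=(F_1,F_2,F_3)$.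

The way around this has two parts.

First, each requirement gets an excuse. In place of "$X$ is uniform given $(F_1,F_2)$" we introduce a variable $C_{12}$ and ask only that, given $(F_1,F_2)$, the variable $X$ scrambled with the help of $C_{12}$ be uniform. At values where $C_{12}$ is constant this is the original requirement; at other values a random $C_{12}$ can repair whatever is wrong. Similarly $C_{13}$ excuses the requirement on the posterior given $(F_1,F_3)$. All excuses are to be functions of $F$ and one variable $C$.

Second, a count makes the excuses disappear at some value. Require that given $F=f$ the variable $C$ is uniform on $\kappa(f)$ points, $\kappa(f)$ a power of $2$, and that, given a further variable $Z$, the pair $(F,C)$ is uniform on $3^j$ points. If $C\perp Z\mid F$, then $\sum_f\kappa(f)=3^j$ is odd, where the sum is over the $f$ possible given the value of $Z$. So some summand is odd, which means $\kappa(f)=1$: at that $f$ the variable $C$ is constant, and all excuses vanish at once.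

It remains to force powers of $2$ and of $3$ by CI statements, to write the system down, and to realize it over $\mathbb Q(\sqrt2)$.

## 5. Latin triples force uniformity

**Definition (Latin triple).** $(A,B,C)$ is a *Latin triple given $V$* if $A,B,C$ are pairwise independent given $V$ and each of them is a function of the other two given $V$.

*Example.* Let $V$ take the values $2$ and $3$. Given $V=v$, let $A,B$ be independent and uniform on $\mathbb Z_v$ and let $C=A+B$ mod $v$. The common size $v$ may depend on the value of $V$, and this freedom is used later: the sizes $\kappa(f)$ vary with $f$.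

**Lemma 3.** Let $(A,B,C)$ be a Latin triple given $V$. For each value $v$, conditionally on $V=v$, the variables $A,B,C$ are uniform on sets of one common size, all pairs $(a,b)$ have positive probability, and $C=q_v(A,B)$ with $q_v$ bijective in each argument. The same holds for the other pairs.

*Proof.* Condition on $V=v$ throughout. Since $A\perp B$, all pairs $(a,b)$ have positive probability, and $C=q(A,B)$ for a function $q$. If $q(a,b)=q(a,b')$, then $b=b'$ because $B$ is a function of $(A,C)$. So $q$ is injective in the second argument, and likewise in the first. Given $A=a$, the event $C=q(a,b)$ is therefore the event $B=b$. Using $C\perp A$ and then $B\perp A$,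
$$P(C=q(a,b))=P(C=q(a,b)\mid A=a)=P(B=b\mid A=a)=P(b).$$
By symmetry $P(C=q(a,b))=P(a)$. So $P(a)=P(b)=P(C=q(a,b))$ for all $a,b$. Hence this number is one constant $1/n$, each of the three variables is uniform on $n$ points, and the injections between sets of size $n$ are bijections. The hypothesis is symmetric in $A,B,C$. $\square$

So a Latin triple forces uniformity, but on any size: $\mathbb Z_n$ gives an example for each $n$. To control the prime factors of $n$ we force a group structure.

## 6. Gadgets that force a power of two, a power of three, an odd number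

**Definition (gadgets).** Let $U,V$ be tuples of variables and $W_1:=U$. The *core* on $U$ given $V$ has auxiliary variables $W_2,W_3,W_{12},W_{23},W_{13},W_{123}$ and requires, everything being given $V$:

* (g1) $W_1,W_2,W_3$ are mutually independent;
* (g2) $(W_1,W_2,W_{12})$, $(W_2,W_3,W_{23})$, $(W_{12},W_3,W_{123})$, $(W_1,W_{23},W_{123})$ are Latin triples;
* (g3) $W_{13}$ is a function of $(W_1,W_3)$ and also of $(W_{123},W_2)$; and $W_{123}$ is a function of $(W_{13},W_2)$.

The gadgets, again all given $V$, are the following.

* $\mathsf G_2(U\mid V)$: the core, and $W_{13}$ is a function of $(W_{12},W_{23})$. It has $6$ auxiliaries.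
* $\mathsf G_3(U\mid V)$: the core and two more auxiliaries $D,D'$; $D$ is a function of $(W_1,W_2)$ and also of $(W_{13},W_{23})$; $D'$ is a function of $(W_2,W_3)$ and also of $(W_{12},W_{13})$; $W_{123}$ is a function of $(D,D')$. It has $8$ auxiliaries.
* $\mathsf G_{odd}(U\mid V)$, used only in Section 12: the core and one more auxiliary $D$; $D$ is a function of $(W_1,W_2)$ and also of $(W_{13},W_{23})$; $W_1$ is a function of $(W_{12},D)$.

Every requirement is a conjunction of CI statements.

*Example.* Let $V$ be constant, let $W_1,W_2,W_3$ be independent uniform bits, and let $W_I=\sum_{i\in I}W_i$ mod $2$. These are the seven nonzero linear forms in three bits, and $\mathsf G_2(W_1\mid\emptyset)$ holds, since $W_{12}+W_{23}=W_1+2W_2+W_3=W_{13}$. If we use $\mathbb Z_3$ instead, the core still holds but the last condition of $\mathsf G_2$ fails: at $(W_1,W_2,W_3)=(1,2,1)$ and at $(0,0,0)$ we have $W_{12}=W_{23}=0$, while $W_{13}$ is $2$ and $0$.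

**Lemma 4.** If a gadget on $U$ given $V$ holds, then for every value $v$ the variable $U$ is, given $V=v$, uniform on a set of size $n_v$, where $n_v$ is a power of $2$ for $\mathsf G_2$, a power of $3$ for $\mathsf G_3$, and odd for $\mathsf G_{odd}$.

*Proof.* Fix $v$ and condition on $V=v$.

**Step 1: put all variables on sets of one size.** By Lemma 3 the variables in (g2) are uniform on sets $\Omega_1,\Omega_2,\Omega_3,\Omega_{12},\Omega_{23},\Omega_{123}$; the triples overlap, so all these sets have one size $n$. By (g1) all points $(x_1,x_2,x_3)\in\Omega_1\times\Omega_2\times\Omega_3$ have positive probability, and all auxiliaries are functions of this point. By Lemma 3 there are maps $f,g,h,h'$, bijective in each argument, with $W_{12}=f(x_1,x_2)$, $W_{23}=g(x_2,x_3)$, $W_{123}=h(W_{12},x_3)=h'(x_1,W_{23})$, so that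
$$h(f(x,y),z)=h'(x,g(y,z))\qquad\text{for all }x,y,z. \tag{3}$$

**Step 2: find a group.** The purpose is to turn the four operations in (3) into one associative operation. Choose $e_i\in\Omega_i$ and put $G=\Omega_{123}$. Label the other five sets by elements of $G$ through the bijections
$$\alpha_1(x)=h(f(x,e_2),e_3),\quad \alpha_2(y)=h(f(e_1,y),e_3),\quad \alpha_3(z)=h(f(e_1,e_2),z),$$
$$\alpha_{12}(w)=h(w,e_3),\qquad \alpha_{23}(w)=h'(e_1,w).$$
The elements $e_1,e_2,e_3$ all get the label $e:=h(f(e_1,e_2),e_3)$. Now compute each operation on labels.

The operation $f$ sends the labels of $x,y$ to $\alpha_{12}(f(x,y))=h(f(x,y),e_3)$. Setting $y=e_2$ gives $\alpha_1(x)$ and setting $x=e_1$ gives $\alpha_2(y)$. The operation $g$ sends the labels of $y,z$ to $\alpha_{23}(g(y,z))=h'(e_1,g(y,z))=h(f(e_1,y),z)$ by (3). Setting $z=e_3$ gives $\alpha_2(y)$ and setting $y=e_2$ gives $\alpha_3(z)$. Finally $h(w,e_3)=\alpha_{12}(w)$ and $h'(e_1,w)=\alpha_{23}(w)$. So, writing $f,g,h,h'$ also for the operations on labels,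
$$f(x,e)=x,\quad f(e,y)=y,\quad g(y,e)=y,\quad g(e,z)=z,\quad h(w,e)=w,\quad h'(e,w)=w .$$
Equation (3) holds for labels too. Putting $z=e$ in it gives $f(x,y)=h'(x,y)$; putting $x=e$ gives $h(y,z)=g(y,z)$; putting $y=e$ gives $h(x,z)=h'(x,z)$. So $f=g=h=h'$ is one operation on $G$. By (3) it is associative, it has the unit $e$, and it is bijective in each argument. Thus $G$ is a group of order $n$, and on labels
$$W_{12}=x_1x_2,\qquad W_{23}=x_2x_3,\qquad W_{123}=x_1x_2x_3 .$$

**Step 3: the group is abelian.** This is what (g3) is for. $W_{13}$ depends only on $(x_1,x_3)$, so it may be computed at $x_2=e$. There it is a function of $(W_{123},W_2)=(x_1x_3,e)$. Hence $W_{13}=\chi(x_1x_3)$ for some map $\chi$. Also $W_{123}=\theta(W_{13},x_2)$ for some map $\theta$, that is,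
$$x_1yx_3=\theta(\chi(x_1x_3),y)\qquad\text{for all }x_1,y,x_3 .$$
So $x_1yx_3$ depends only on $x_1x_3$ and $y$. Comparing $(x_1,x_3)=(x,x^{-1})$ with $(e,e)$ gives $xyx^{-1}=y$. Therefore $G$ is abelian; write it additively. Taking $y=0$ gives $x_1+x_3=\theta(W_{13},0)$, so $W_{13}$ and $x_1+x_3$ are functions of each other.

**Step 4: read off the orders of elements.** Let $t\in G$.

For $\mathsf G_2$: at $(x_1,x_2,x_3)=(t,-t,t)$ and at $(0,0,0)$ we have $W_{12}=W_{23}=0$. So $W_{13}$ agrees at the two points, hence so does $x_1+x_3$, which means $2t=0$. By Cauchy's theorem no prime other than $2$ divides $n$.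

For $\mathsf G_3$: at $(t,t,-t)$ and $(0,0,0)$ both $x_1+x_3$ and $W_{23}$ are $0$, so $W_{13},W_{23}$ agree, and therefore $D$ agrees. As a function of $(x_1,x_2)$ it satisfies $D(t,t)=D(0,0)$. At $(-t,t,t)$ and $(0,0,0)$ both $W_{12}$ and $x_1+x_3$ are $0$, so $D'$ agrees, and as a function of $(x_2,x_3)$ it satisfies $D'(t,t)=D'(0,0)$. Hence at $(t,t,t)$ and $(0,0,0)$ both $D$ and $D'$ agree, so $W_{123}$ agrees: $3t=0$. By Cauchy's theorem $n$ is a power of $3$.

For $\mathsf G_{odd}$: as for $\mathsf G_3$, $D(t,t)=D(0,0)$. If $2t=0$, then $W_{12}$ also agrees at $(x_1,x_2)=(t,t)$ and $(0,0)$. Since $W_1$ is a function of $(W_{12},D)$, it agrees too, so $t=0$. Thus $G$ has no element of order $2$, and $n$ is odd by Cauchy's theorem. $\square$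

The converse says that gadgets cost nothing when the sizes are right.

**Lemma 5.** Let $(U,V)$ be part of a finite system such that for each $v$ the variable $U$ given $V=v$ is uniform on a set whose size is a power of $2$ (respectively a power of $3$, or odd). Then auxiliaries can be added so that $\mathsf G_2(U\mid V)$ (respectively $\mathsf G_3(U\mid V)$, $\mathsf G_{odd}(U\mid V)$) holds. The law of the old system is unchanged, and the new conditional probabilities given the old system are rational.

*Proof.* Given $V=v$, identify the set of values of $U$ with $A=\mathbb F_2^k$ (respectively $\mathbb F_3^k$, $\mathbb Z_n$). Let $(W_2,W_3)$ be uniform on $A\times A$, conditionally independent of all earlier variables given $V$. Put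
$$W_{12}=W_1+W_2,\quad W_{23}=W_2+W_3,\quad W_{13}=W_1+W_3,\quad W_{123}=W_1+W_2+W_3,$$
$$D=W_1-W_2,\qquad D'=W_2-W_3,$$
using $D,D'$ only where needed. Given $V=v$, the variables $W_1,W_2,W_3$ are independent and uniform on $A$, which is (g1). In each triple of (g2) the third variable is the sum of the first two, and these are independent and uniform; so any two of the three are independent and each is a function of the other two. For (g3), $W_{13}=W_{123}-W_2$. Further $D=W_{13}-W_{23}$ and $D'=W_{12}-W_{13}$. In characteristic $2$, $W_{12}+W_{23}=W_1+2W_2+W_3=W_{13}$. In characteristic $3$, $D-D'=W_1-2W_2+W_3=W_{123}$. For odd $n$, $W_{12}+D=2W_1$, and multiplication by $2$ is invertible on $\mathbb Z_n$. The only new randomness is $(W_2,W_3)$, with conditional probabilities $1/|A|^2$. $\square$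

Several gadgets can be added one after another. Each addition leaves the law of everything earlier unchanged, so all CI statements already arranged stay true.

## 7. The system $\Sigma$ on 48 variables

The variables are $X$; $F_1,F_2,F_3$, with $F:=(F_1,F_2,F_3)$; $C,C_{12},C_{23},C_{13}$; $R_{12},R_{23},R_{12}',R_{23}'$; $Z$; $T$; and the auxiliaries of five gadgets, each with its own. The constraints, with the purpose of each, are these.

* (S1) $\mathsf G_2(X\mid\emptyset)$; let $X_0$ be its auxiliary $W_2$. This makes $X$ uniform on $r$ points, $r$ a power of $2$.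
* (S2) $F_1,F_2,F_3$ are mutually independent given $X$.
* (S3) $\mathsf G_2(C\mid F)$. This makes $\kappa(f)$ a power of $2$.
* (S4) $\mathsf G_3((F,C)\mid Z)$, and $C\perp Z\mid F$. This is the count that makes $\kappa(f)=1$ somewhere.
* (S5) $C_{12},C_{23},C_{13}$ are functions of $(C,F)$; $C_{12}\perp F_3\mid F_1F_2$; $C_{23}\perp F_1\mid F_2F_3$; $C_{13}\perp F_2\mid F_1F_3$. These are the excuses, and each may react only to its own two coordinates.
* (S6) For $ij\in\{12,23\}$: $R_{ij}\perp(F_i,F_j)$; $R_{ij}$ is a function of $(X,C_{ij},F_i,F_j)$; $X$ is a function of $(R_{ij},C_{ij},F_i,F_j)$; and $(R_{ij},X_0,R_{ij}')$ is a Latin triple (given $\emptyset$). This is the uniformity of $X$ given $(F_i,F_j)$ up to the excuse; the Latin triple makes $R_{ij}$ uniform on as many points as $X$.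
* (S7) $\mathsf G_3(T\mid F_1F_3C_{13})$; $X$ is a function of $(T,F_1,F_3,C_{13})$; $\mathsf G_2(T\mid F_1F_3C_{13}X)$. This is $P(x\mid f_1,f_3)=d_x/3^m$ up to the excuse.

There are $14$ variables outside the gadgets, three gadgets $\mathsf G_2$ and two gadgets $\mathsf G_3$, so the number of variables is $14+3\cdot6+2\cdot8=48$. All constraints are CI statements in the sense of Section 3.

## 8. Without $\sqrt2$, the system makes $X$ constant

**Proposition 1.** If a finitely-valued system satisfies $\Sigma$ and all its probabilities lie in a field $K\subseteq\mathbb R$ with $\sqrt2\notin K$, then $X$ is constant.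

*Proof.*

**Step 1: sizes of $X$ and $R_{ij}$.** This step fixes the number $r$. By (S1) and Lemma 4, $X$ is uniform on a set $\mathcal X$ with $r$ elements, $r$ a power of $2$. The gadget in (S1) contains the Latin triple $(X,X_0,W_{12})$, so by Lemma 3 $X_0$ is uniform on $r$ points. By Lemma 3 applied to $(R_{ij},X_0,R_{ij}')$, so are $R_{12}$ and $R_{23}$.

**Step 2: a value of $F$ without excuses.** By (S3) and Lemma 4, given $F=f$ the variable $C$ takes exactly $\kappa(f)$ values, $\kappa(f)$ a power of $2$. Fix a value $z$ of $Z$. By (S4) and Lemma 4, $(F,C)$ takes exactly $3^j$ values given $Z=z$, for some $j\ge0$. If $f$ is possible given $z$, then by $C\perp Z\mid F$ the values of $C$ given $(F,Z)=(f,z)$ are the values of $C$ given $F=f$, so there are $\kappa(f)$ of them. Hence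
$$3^j=\sum_f\kappa(f),$$
the sum being over the $f$ possible given $z$. The left side is odd, so some $\kappa(f)$ is an odd power of two: $\kappa(f)=1$. Fix this $f=(f_1,f_2,f_3)$; it has $P(F=f)>0$.

**Step 3: the excuses are constant given pairs.** Given $F=f$ the variable $C$ is constant, hence so are $C_{12},C_{23},C_{13}$, by (S5). As $C_{12}\perp F_3\mid F_1F_2$, the law of $C_{12}$ given $(f_1,f_2)$ equals its law given $(f_1,f_2,f_3)$. So $C_{12}$ is constant given $(f_1,f_2)$. In the same way $C_{23}$ is constant given $(f_2,f_3)$, and $C_{13}$ is constant, say equal to $c$, given $(f_1,f_3)$.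

**Step 4: $X$ is uniform given $(f_1,f_2)$ and given $(f_2,f_3)$.** This supplies the hypothesis of Lemma 1. Given $(f_1,f_2)$ the variable $C_{12}$ is constant, so by (S6) $X$ and $R_{12}$ are functions of each other. Since $R_{12}\perp(F_1,F_2)$, $R_{12}$ is uniform on $r$ points given $(f_1,f_2)$. Hence $X$ given $(f_1,f_2)$ takes $r$ values, each with probability $1/r$. As $|\mathcal X|=r$, these are all of $\mathcal X$, and $P(x\mid f_1,f_2)=1/r$ for all $x\in\mathcal X$. The argument for $(f_2,f_3)$ is the same with $R_{23},C_{23}$.

By (S2), Lemma 1 applies with $M=2$, $Y_0=F_2$, $Y_1=F_1$, $Y_2=F_3$ and gives $\mu>0$ with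
$$P(x\mid f_1,f_3)=\mu\,P(f_1\mid x)^2>0\qquad\text{for all }x\in\mathcal X. \tag{4}$$

**Step 5: the same posterior counted through $T$.** Conditioning on $(f_1,f_3)$ is the same as conditioning on $(F_1,F_3,C_{13})=(f_1,f_3,c)$. By (S7) and Lemma 4, under this conditioning $T$ is uniform on a set of size $3^m$ for some $m\ge0$, and $X=\gamma(T)$ for a map $\gamma$. By (4) every $x\in\mathcal X$ is a value. Given $x$ in addition, the values of $T$ are the elements of $\gamma^{-1}(x)$, so $d_x:=|\gamma^{-1}(x)|$ is a power of $2$ by the gadget $\mathsf G_2(T\mid F_1F_3C_{13}X)$. Therefore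
$$P(x\mid f_1,f_3)=\frac{d_x}{3^m},\qquad\sum_{x\in\mathcal X}d_x=3^m .$$

**Step 6: arithmetic.** By (4), $d_x=3^m\mu\,g(x)^2$ with $g(x)=P(f_1\mid x)$, which is a positive element of $K$. Since $\sqrt2\notin K$, Lemma 2 with $M=2$ gives $r=1$. So $X$ is constant. $\square$

## 9. With $\sqrt2$, the object of Section 1 solves the system

**Proposition 2.** There is a system satisfying $\Sigma$ with all probabilities in $\mathbb Q(\sqrt2)$ and with $X$ uniform on $\{0,1\}$.

*Proof.* Let $a,b,X,F_1,F_2,F_3$ be as in Section 1. Then (S2) holds. We have $ab=3\sqrt2-4>\frac15$, since $\sqrt2>1.4$. The order of construction is $X,F$; then $C$, $C_{ij}$, $R_{ij}$, $T$, $Z$; and at the end the gadget auxiliaries and $R_{ij}'$.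

**Step 1: the law of $F$ and the special values.** If $f$ is not constant, one value occurs twice and the other once, so
$$P(F=f)=\tfrac12(ab^2+a^2b)=\tfrac12ab .$$
If $f_1=f_2=f_3$, then $P(F=f)=\frac12(a^3+b^3)$. Call $f$ *special* if $f_1=f_3\ne f_2$. The special values are $s=(0,1,0)$ and $s'=(1,0,1)$; the other six are nonspecial. The special values are those where Section 1 needed no excuse.

**Step 2: the variable $C$.** We want $C$ uniform on $8$ values for nonspecial $F$ and constant for special $F$, with three bits that can serve as excuses. If $F$ is special, put $C=(0,0,0)$. If $F$ is nonspecial, put $C=(c_1,c_2,c_3)\in\{0,1\}^3$, where given $F$ the bits $c_1,c_2$ are uniform, independent of each other and jointly independent of $(X,c_3)$. The law of $c_3$ is chosen as follows.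

If $f_1=f_2=f_3$, then given $F=f$ the bit $c_3$ is uniform and independent of $X$.

If $f_1\ne f_3$, then $f_2$ agrees with one of $f_1,f_3$, and
$$P(X=f_2\mid f)=\frac{ab^2}{ab^2+a^2b}=b .$$
Let
$$P(X=x,c_3=c\mid f)=\begin{cases}\frac13&\text{if }x=c\\ \frac16&\text{if }x\ne c\end{cases}\ \ \pm\ \tfrac12\bigl(b-\tfrac12\bigr), \tag{5}$$
with sign $+$ if $x=f_2$ and $-$ if $x\neq f_2$. Since $\frac12<b<\frac56$, we have $0<\frac12(b-\frac12)<\frac16$, so all four numbers are positive. Summing over $c$ gives $\frac12\pm(b-\frac12)$, which is $b$ for $x=f_2$ and $a$ for $x\ne f_2$: this is the given law of $X$. Summing over $x$ gives $\frac12$, so $c_3$ is uniform.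

In all nonspecial cases $C$ is uniform on $8$ values given $F=f$, and in the special cases it is constant. By Lemma 5, (S3) can be realized.

**Step 3: the excuses.** Put
$$C_{12}=c_1\text{ if }F_1=F_2,\qquad C_{23}=c_2\text{ if }F_2=F_3,\qquad C_{13}=c_3\text{ if }F_1\ne F_3,$$
and $0$ otherwise in each case. Under each of the displayed conditions $F$ is nonspecial, so the three variables are functions of $(C,F)$. Given $F=f$, the variable $C_{12}$ is a uniform bit if $f_1=f_2$ and $0$ if not, so its law depends only on $(f_1,f_2)$. Likewise the law of $C_{23}$ depends only on $(f_2,f_3)$ and that of $C_{13}$ only on $(f_1,f_3)$. This is (S5).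

**Step 4: the scrambled variables.** Put $R_{ij}=X+C_{ij}$ mod $2$ for $ij\in\{12,23\}$. Then $R_{ij}$ and $X$ are functions of each other given $C_{ij}$. If $f_1=f_2$, then given $F=f$ the bit $C_{12}=c_1$ is uniform and independent of $X$, so $R_{12}$ is uniform given $F=f$, hence given $(f_1,f_2)$. If $f_1\ne f_2$, then $R_{12}=X$ and $P(x\mid f_1,f_2)$ is proportional to $P(f_1\mid x)P(f_2\mid x)=ab$, so $R_{12}$ is uniform again. Thus $R_{12}$ is a uniform bit with $R_{12}\perp(F_1,F_2)$. The same argument works for $R_{23}$.

Realize (S1) by Lemma 5 with $A=\mathbb F_2$. Then $X_0$ is a uniform bit independent of all non-gadget variables constructed so far (and of $T$ and $Z$ below, which are constructed before it). Put $R_{ij}'=R_{ij}+X_0$ mod $2$. Since $R_{ij},X_0$ are independent uniform bits, $(R_{ij},X_0,R_{ij}')$ is a Latin triple. This is (S6).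

**Step 5: the variable $T$.** First we show that, given $(F_1,F_3,C_{13})$, the bit $X$ takes one of its values with probability $\frac23$.

If $f_1=f_3$, then $C_{13}=0$ and $P(X=f_1\mid f_1,f_3)=b^2/(a^2+b^2)=\frac23$.

If $f_1\ne f_3$, then given $(f_1,f_3)$ both values of $F_2$ are equally likely, since both resulting $f$ have probability $\frac12ab$. Averaging (5) over $F_2$ cancels the signed term, so $P(X=x,C_{13}=c\mid f_1,f_3)$ is $\frac13$ if $x=c$ and $\frac16$ if $x\ne c$. Hence $P(X=c\mid f_1,f_3,C_{13}=c)=\frac23$.

So there is a function $\mu(F_1,F_3,C_{13})$ which $X$ equals with probability $\frac23$ given $(F_1,F_3,C_{13})$. If $X\ne\mu$ put $T=0$; if $X=\mu$ let $T$ be uniform on $\{1,2\}$, independently of everything else. Given $(F_1,F_3,C_{13})$, $T$ is uniform on three points, and $X$ is a function of $(T,F_1,F_3,C_{13})$. Given $(F_1,F_3,C_{13},X)$, $T$ is uniform on $1$ or $2$ points. With Lemma 5, (S7) holds.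

**Step 6: the variable $Z$.** The purpose is to glue the eight points over a nonspecial $f$ to the one point over $s$, making $9$ equally likely points. Generate $Z$ from $F$ alone, conditionally independent of the rest given $F$. If $F\ne s$, put $Z=F$. If $F=s$, put $Z=f$ with probability $P(F=f)/(8P(F=s))$ for each nonspecial $f$, and $Z=s$ with the remaining probability. This is legitimate, because the nonspecial values have total probability $1-ab$ and so
$$\sum_{f\text{ nonspecial}}\frac{P(F=f)}{8P(F=s)}=\frac{1-ab}{4ab}\le1\iff ab\ge\tfrac15 .$$
By construction $C\perp Z\mid F$. For nonspecial $f$ we have $P(F=f,Z=f)=P(F=f)$ and $P(F=s,Z=f)=\frac18P(F=f)$, so given $Z=f$ the variable $F$ is $f$ with probability $\frac89$ and $s$ with probability $\frac19$. Given $F=f$ (and $Z$), $C$ is uniform on $8$ values; given $F=s$ it is constant. So $(F,C)$ is uniform on $9$ values given $Z=f$. Given $Z\in\{s,s'\}$, $(F,C)$ is constant. Both sizes, $9$ and $1$, are powers of $3$, so with Lemma 5 (S4) holds.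

All conditional probabilities used lie in $\mathbb Q(\sqrt2)$, hence so do all joint probabilities. $\square$

## 10. Proof of Theorem 1

Let $\xi$ be the system of Proposition 2, with its $48$ variables, and let $L=[\![\xi]\!]$. If $\sqrt2\in K$, then $\mathbb Q(\sqrt2)\subseteq K$ and $\xi$ itself shows that $L$ is $K$-representable.

Conversely, let $\sqrt2\notin K$ and suppose $L=[\![\eta]\!]$ for a system $\eta$ with all probabilities in $K$. The constraints of $\Sigma$ are CI statements, so by Section 3 $\eta$ satisfies $\Sigma$ because $\xi$ does. By Proposition 1 the $X$-variable of $\eta$ is constant, that is, $(X,X\mid\emptyset)\in[\![\eta]\!]=L$. But $X$ is a uniform bit in $\xi$, so $(X,X\mid\emptyset)\notin[\![\xi]\!]=L$, a contradiction. With $K=\mathbb Q$, the semimatroid $L$ is $p$-representable but not rational, and the conjecture is disproved. $\blacksquare$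

## 11. Real algebraic probabilities always suffice

**Proposition 3.** Every $p$-representable semimatroid is $K$-representable for some real number field $K$.

*Proof.* Let $L$ be $p$-representable and fix the finite state spaces of one $p$-representation. For systems on these state spaces, $[\![\xi]\!]=L$ is a condition on the vector of joint probabilities $p$. That $p$ is a probability distribution is expressed by $p\ge0$ and by the sum of its entries being $1$. The statement $(i,j\mid K)\in[\![\xi]\!]$ is, for $i\ne j$, the system of equations $p(a,b,k)\,p(k)=p(a,k)\,p(b,k)$ for all $a,b,k$. For $i=j$ it is the system $p(a,k)\,p(a',k)=0$ for all $a\ne a'$ and all $k$. Here the marginals are sums of entries of the joint distribution. A couple not in $L$ gives the negation of such a system. So the set of solutions is semialgebraic, defined with rational coefficients.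

By the Tarski–Seidenberg transfer principle, a semialgebraic condition with rational coefficients that is solvable over $\mathbb R$ is solvable over the real closed field of real algebraic numbers. The set is nonempty over $\mathbb R$ by assumption, so it has a point with real algebraic coordinates. These finitely many coordinates generate a real number field $K$. $\square$

## 12. Roots $2^{1/2^n}$: no bound on the degree

**Theorem 2.** For every $n\ge1$ there is a $p$-representable semimatroid $L_n$ such that for every field $K\subseteq\mathbb R$: $L_n$ is $K$-representable if and only if $2^{1/2^n}\in K$. Consequently $L_n$ is not representable over any number field of degree $<2^n$, and no single number field suffices for all $p$-representable semimatroids.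

The consequences follow because $x^{2^n}-2$ is irreducible over $\mathbb Q$ by Eisenstein's criterion, so $2^{1/2^n}$ has degree $2^n$, and a number field containing it has degree at least $2^n$.

Put $M_0=2^n$ and $\beta=2^{1/M_0}$. The plan is to use one go-between $F_0$ and $M_0$ copies $F_1,\dots,F_{M_0}$, so that Lemma 1 produces an $M_0$-th power. Two things change compared with $\Sigma$. The excuse for the posterior given $(F_1,\dots,F_{M_0})$ must now be a bit $E$ that is in general not uniform, so it cannot be a coordinate of the uniform variable $C$. It is encoded instead as the difference of two uniform variables $C$ and $\hat C$. Further, in the count we shall glue $2^M$ points to one point with $M$ large, and $2^M+1$ need not be a power of $3$; but oddness is all that the count uses, so $\mathsf G_{odd}$ replaces $\mathsf G_3$ there.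

The variables are $X$; $F_0,\dots,F_{M_0}$, with $F=(F_0,\dots,F_{M_0})$ and $\Phi=(F_1,\dots,F_{M_0})$; $C,\hat C,Q$; $C_i,R_i,R_i'$ for $1\le i\le M_0$; $E,Z,T$; and gadget auxiliaries. The constraints are:

* (T1) $\mathsf G_2(X\mid\emptyset)$, with auxiliary $X_0=W_2$.
* (T2) $F_0,\dots,F_{M_0}$ are mutually independent given $X$.
* (T3) $\mathsf G_2(C\mid F)$; and, with $W_2$ the auxiliary of this gadget, $(\hat C,W_2,Q)$ is a Latin triple given $F$.
* (T4) $\mathsf G_{odd}((F,C)\mid Z)$, and $C\perp Z\mid F$.
* (T5) $C_i$ is a function of $(C,F)$ and $C_i\perp F\mid F_0F_i$ for each $i\geq 1$; $E$ is a function of $(C,\hat C,F)$ and $E\perp F_0\mid\Phi$.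
* (T6) For each $i\ge1$: $R_i\perp(F_0,F_i)$; $R_i$ is a function of $(X,C_i,F_0,F_i)$; $X$ is a function of $(R_i,C_i,F_0,F_i)$; $(R_i,X_0,R_i')$ is a Latin triple.
* (T7) $\mathsf G_3(T\mid\Phi E)$; $X$ is a function of $(T,\Phi,E)$; $\mathsf G_2(T\mid\Phi EX)$.

**Part 1: if $\beta\notin K$, a system over $K$ satisfying (T1)–(T7) has constant $X$.** By (T1) and Lemma 4, $X$ is uniform on a set $\mathcal X$ of $r$ points, $r$ a power of $2$. By Lemma 3, applied to $(X,X_0,W_{12})$ in this gadget and then to $(R_i,X_0,R_i')$, all $R_i$ are uniform on $r$ points.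

Given $F=f$, Lemma 4 says that $C$ is uniform on $\kappa(f)$ points, $\kappa(f)$ a power of $2$. By Lemma 3 applied to $(C,W_2,W_{12})$ and to $(\hat C,W_2,Q)$, $\hat C$ is uniform on $\kappa(f)$ points too. Fix a value $z$ of $Z$. By (T4) and Lemma 4 the number of values of $(F,C)$ given $z$ is odd, and by $C\perp Z\mid F$ it equals $\sum_f\kappa(f)$ over the $f$ possible given $z$. So some $f$ with $P(F=f)>0$ has $\kappa(f)=1$. Fix it and put $\varphi=(f_1,\dots,f_{M_0})$.

Given $f$, both $C$ and $\hat C$ are constant, hence so are all $C_i$ and $E$. By the independences in (T5), the law of $C_i$ given $(f_0,f_i)$ equals its law given $f$, and the law of $E$ given $\varphi$ equals its law given $f$. So $C_i$ is constant given $(f_0,f_i)$, and $E$ is constant, say equal to $\epsilon_0$, given $\varphi$.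

Given $(f_0,f_i)$, (T6) makes $X$ and $R_i$ functions of each other, and $R_i$ is uniform on $r$ points. So $P(x\mid f_0,f_i)=1/r$ for all $x\in\mathcal X$ and $i\ge1$. By (T2) and Lemma 1 with $M=M_0$ and $Y_i=F_i$,
$$P(x\mid\varphi)=\mu\,P(f_1\mid x)^{M_0}>0\qquad\text{for all }x\in\mathcal X,$$
with $\mu>0$ independent of $x$.

Conditioning on $\varphi$ is the same as conditioning on $(\Phi,E)=(\varphi,\epsilon_0)$. By (T7) and Lemma 4, $T$ is then uniform on $3^m$ points and determines $X$, and the number $d_x$ of values of $T$ that give $X=x$ is a power of $2$. So $P(x\mid\varphi)=d_x/3^m$ and $\sum_xd_x=3^m$. Lemma 2 with $M=M_0$ and $g(x)=P(f_1\mid x)\in K$ gives $r=1$: $X$ is constant.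

**Part 2: a system satisfying (T1)–(T7) over $\mathbb Q(\beta)$ with $X$ a uniform bit.** Let $a=\frac1{1+\beta}$ and $b=\frac\beta{1+\beta}$, so $a+b=1$ and $b=\beta a$. Let $X$ be a uniform bit and, given $X$, let $F_0,\dots,F_{M_0}$ be independent bits with $P(F_i=X\mid X)=b$. This is (T2). Call $f$ *special* if $f_1=\dots=f_{M_0}\ne f_0$. Let $s$ be the special value with $f_0=0$ and $s'$ the other one. We construct $E$, $C$, $\hat C$, $C_i$, $R_i$, $T$, $Z$ in this order, and then the gadget auxiliaries together with $R_i'$ and $Q$.

**Step 2a: the bit $E$.** It must make the posterior of $X$ given $(\Phi,E)$ equal to $\frac23,\frac13$ everywhere.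

If $\varphi=(f_1,\dots,f_{M_0})$ is constant, put $E=0$. Then
$$P(X=f_1\mid\varphi)=\frac{b^{M_0}}{a^{M_0}+b^{M_0}}=\frac{\beta^{M_0}}{1+\beta^{M_0}}=\frac23 .$$

If $\varphi$ is not constant, let $\ell=\#\{i\ge1:f_i=0\}-\#\{i\ge1:f_i=1\}$. Both numbers are at least $1$, so $|\ell|\le M_0-2$. The ratio of the weights of $X=0$ and $X=1$ given $\varphi$ is $(b/a)^\ell=\beta^\ell$, and the coordinate $f_0$ multiplies it by $\beta^{\pm1}$, with $+$ if $f_0=0$. So
$$\pi:=P(X=0\mid\varphi)=\frac{\beta^\ell}{1+\beta^\ell},\qquad \pi_{f_0}:=P(X=0\mid f)=\frac{\beta^{\ell\pm1}}{1+\beta^{\ell\pm1}} .$$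
All these exponents are less than $M_0$ in absolute value, so the powers of $\beta$ lie in $(\frac12,2)$ and $\pi,\pi_{f_0}\in(\frac13,\frac23)$. Put $\varepsilon=3\pi-1\in(0,1)$ and $\delta=\pi_{f_0}-\pi\in(-\frac13,\frac13)$. Let $E\in\{0,1\}$ have, given $F=f$, the joint law
$$P(X=0,E=0\mid f)=\varepsilon\bigl(\tfrac23+\delta\bigr),\qquad P(X=1,E=0\mid f)=\varepsilon\bigl(\tfrac13-\delta\bigr),$$
$$P(X=0,E=1\mid f)=(1-\varepsilon)\bigl(\tfrac13+\delta\bigr),\qquad P(X=1,E=1\mid f)=(1-\varepsilon)\bigl(\tfrac23-\delta\bigr).$$
All four numbers are positive and they sum to $1$. The marginal of $X$ is right, since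
$$P(X=0\mid f)=\tfrac23\varepsilon+\tfrac13(1-\varepsilon)+\delta=\tfrac13+\tfrac13\varepsilon+\delta=\pi+\delta=\pi_{f_0}.$$
Moreover $P(E=0\mid f)=\varepsilon$ depends only on $\varphi$. Together with the case of constant $\varphi$ this gives $E\perp F_0\mid\Phi$.

Now average over $F_0$ given $\varphi$ when $\varphi$ is not constant. The mean of $\pi_{F_0}$ given $\varphi$ is $\pi$, so the mean of $\delta$ is $0$, while $\varepsilon$ does not depend on $f_0$. Hence given $\varphi$ the four joint probabilities become $\frac23\varepsilon$, $\frac13\varepsilon$, $\frac13(1-\varepsilon)$, $\frac23(1-\varepsilon)$. So in all cases $X$ given $(\Phi,E)$ takes one value with probability $\frac23$ and the other with probability $\frac13$.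

**Step 2b: the variables $C$ and $\hat C$.** They must be uniform given $F$, constant at special $F$, and together reveal $E$. Choose $M\ge M_0+1$ with $2^MP(F=s)\ge1$. If $F$ is special, put $C=\hat C=0\in\mathbb F_2^M$. If $F$ is nonspecial, let $C$ be uniform on $\mathbb F_2^M$ given $F$ and independent of $(X,E)$, and put $\hat C=C+E\cdot u$, where $u$ is the $(M_0+1)$-st unit vector. Given a nonspecial $F$, both $C$ and $\hat C$ are uniform on $2^M$ values, because $C$ is independent of $E$ there. Moreover $E$ is a function of $(C,\hat C,F)$: for nonspecial $F$ it is read off from $\hat C-C=E\cdot u$, and for special $F$ the tuple $\varphi$ is constant and $E=0$.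

Realize $\mathsf G_2(C\mid F)$ by Lemma 5, with $A=\mathbb F_2^M$ for nonspecial $F$ and $A=0$ for special $F$, and put $Q=\hat C+W_2$. Given $F$, the auxiliary $W_2$ is uniform on $A$ and independent of the earlier variable $\hat C$, which is also uniform on $A$. So $(\hat C,W_2,Q)$ is a Latin triple given $F$. This is (T3).

**Step 2c: the variables $C_i$ and $R_i$.** Let $C_i$ be the $i$-th coordinate of $C$ if $F_0=F_i$, and $0$ otherwise. If $F_0=F_i$ then $F$ is nonspecial, so given $F=f$ the variable $C_i$ is a uniform bit if $f_0=f_i$, and $0$ if $f_0\ne f_i$. Its law given $F=f$ depends only on $(f_0,f_i)$, and with Step 2a and Step 2b this proves (T5).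

Put $R_i=X+C_i$ mod $2$. If $f_0=f_i$, then $C_i$ is uniform and independent of $X$ given $F=f$, so $R_i$ is uniform given $F=f$, hence given $(f_0,f_i)$. If $f_0\ne f_i$, then $R_i=X$ and $P(x\mid f_0,f_i)$ is proportional to $ab$ for both $x$, so $R_i$ is uniform given $(f_0,f_i)$. Hence $R_i$ is a uniform bit and $R_i\perp(F_0,F_i)$. Realize (T1) by Lemma 5 with $A=\mathbb F_2$, after the variables $T$ and $Z$ below; then $X_0$ is a uniform bit independent of $R_i$. Put $R_i'=R_i+X_0$ mod $2$. This gives (T6).

**Step 2d: the variable $T$.** Let $\mu(\Phi,E)$ be the value taken by $X$ with probability $\frac23$ given $(\Phi,E)$. Put $T=0$ if $X\ne\mu$, and let $T$ be uniform on $\{1,2\}$, independently of the rest, if $X=\mu$. Given $(\Phi,E)$, $T$ is uniform on $3$ points and $X$ is a function of $(T,\Phi,E)$. Given $(\Phi,E,X)$, $T$ is uniform on $1$ or $2$ points. With Lemma 5, (T7) holds.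

**Step 2e: the variable $Z$.** Generate $Z$ from $F$ alone, conditionally independent of the rest given $F$. If $F\ne s$, put $Z=F$. If $F=s$, put $Z=f$ with probability $2^{-M}P(F=f)/P(F=s)$ for each nonspecial $f$, and $Z=s$ otherwise. The total of these probabilities is at most $2^{-M}/P(F=s)\le1$ by the choice of $M$. Then $C\perp Z\mid F$. For nonspecial $f$ we have $P(F=f,Z=f)=P(F=f)$, spread evenly over $2^M$ values of $C$, and $P(F=s,Z=f)=2^{-M}P(F=f)$, carried by the single value $C=0$. So $(F,C)$ is uniform on $2^M+1$ values given $Z=f$, an odd number. Given $Z\in\{s,s'\}$ (whichever of these have positive probability), $(F,C)$ is constant. With Lemma 5, (T4) holds.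

All probabilities lie in $\mathbb Q(\beta)$.

**Part 3: conclusion.** Let $\xi$ be the system of Part 2 and $L_n=[\![\xi]\!]$. If $\beta\in K$, then $\xi$ is a $K$-representation of $L_n$. If $\beta\notin K$ and $L_n=[\![\eta]\!]$ with all probabilities of $\eta$ in $K$, then $\eta$ satisfies (T1)–(T7) by Section 3, so its $X$-variable is constant by Part 1, and $(X,X\mid\emptyset)\in L_n$. This is false, since $X$ is a uniform bit in $\xi$. So $L_n$ is $K$-representable if and only if $2^{1/2^n}\in K$. $\blacksquare$
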